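# Thin sets in a branching tree: a Souslin tree without free trees

## 1. Thin finite sets

Fix an integer $n\ge 2$. A reader who only wants the main theorem may put $n=2$ everywhere. Write $n+1=\{0,\dots,n\}$. Let $T$ be a set of sequences of countable length with entries in $n+1$, closed under initial segments and ordered by end-extension, such that $t\in T$ implies $t^\frown j\in T$ for all $j\le n$. So every node $t$ has exactly the immediate successors $t^\frown 0,\dots,t^\frown n$. The *level* of $t$ is its length. Later $T$ will be a very special tree of height $\omega_1$; for this section nothing more is needed.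

**Definition 1.1.** A finite set $F\subseteq T$ of pairwise incomparable nodes is *thin* if there is no $t\in T$ such that for every $j\le n$ some element of $F$ extends $t^\frown j$.

In other words, the downward closure of $F$ omits at least one immediate successor of every node of $T$. Take $n=2$. The set $\{t^\frown 0,\,t^\frown 1\}$ is thin and $\{t^\frown 0,\,t^\frown 1,\,t^\frown 2\}$ is not. The four-element set
$$\{t^\frown 0^\frown 0,\ t^\frown 0^\frown 1,\ t^\frown 1^\frown 0,\ t^\frown 1^\frown 1\}$$
is thin: the successor with last entry $2$ is missed at $t$, at $t^\frown 0$ and at $t^\frown 1$; a node strictly below $t$ has only one successor below elements of the set; every other node has none. So a thin set can have more than $n$ elements. What it cannot do is branch fully at any node.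

**Lemma 1.2.**
(a) Subsets of thin sets are thin.
(b) Every set of at most $n$ pairwise incomparable nodes is thin.
(c) (Doubling.) Let $F=\{x_1,\dots,x_m\}$ be thin, and let $F'$ be a finite set of pairwise incomparable nodes, each extending an element of $F$, with at most two elements of $F'$ above each $x_i$. Then $F'$ is thin.

**Proof.** (a) is clear. For (b), a witness $t$ to non-thinness requires $n+1$ distinct elements, since a node extends at most one $t^\frown j$.

(c) Suppose that $t$ and $y_j\in F'$ with $y_j\ge t^\frown j$ ($j\le n$) witness that $F'$ is not thin. If some $x_i\le t$, then $y_0,\dots,y_n$ are $n+1\ge 3$ distinct elements of $F'$ above $x_i$, which is excluded. So no $x_i$ is $\le t$. Let $x_{i(j)}\le y_j$. The nodes $x_{i(j)}$ and $t^\frown j$ are both $\le y_j$, hence comparable. If $x_{i(j)}<t^\frown j$, then $x_{i(j)}\le t$, which is excluded; so $x_{i(j)}\ge t^\frown j$. This holds for every $j\le n$, so $F$ is not thin, a contradiction. $\square$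

The inequality $n+1\ge 3$ was used. For $n=1$, part (c) is false: $\{x\}$ satisfies Definition 1.1, but its doubling $\{x^\frown 0,x^\frown 1\}$ does not.

**Definition 1.3.** For a thin $F=\{x_1,\dots,x_m\}$ let $D_F$ be the set of tuples $d=(d(1),\dots,d(m))$ with $d(i)\in T$, $d(i)\ge x_i$, all $d(i)$ on one level of $T$, ordered coordinatewise; $D_\emptyset$ is a one-point order. For $t\in T$ let $A_t$ be the set of tuples $(a_0,\dots,a_n)$ with $a_j\ge t^\frown j$, all on one level, ordered coordinatewise. Let $A=\bigsqcup_{t\in T}A_t$, where elements of different $A_t$ are incomparable.

The *level* of a tuple is the common level of its coordinates. The thin products $D_F$ are the ones we shall protect, and the full products $A_t$ are the ones we shall destroy.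

## 2. Souslin trees, free trees, and the job of thin sets

An *$\omega_1$-tree* is a tree of height $\omega_1$ with all levels countable. It is assumed *normal*: it has a single root, every node has extensions on every higher level, and every node has at least two immediate successors. A *Souslin tree* is an $\omega_1$-tree with no uncountable chains and no uncountable antichains. Write $S\upharpoonright s=\{v\in S:s\le v\}$ for the cone above $s$, $S_\gamma$ for level $\gamma$, and $S_{<\gamma}$ for the part below level $\gamma$. A *cofinal branch* is a downward closed chain meeting every level.

For nodes $s_0,\dots,s_{k-1}$ of $S$, the *product tree* $\prod_{i<k}S\upharpoonright s_i$ is the set of $k$-tuples $(v_i)_{i<k}$ with $v_i\ge s_i$ and all $v_i$ on the same level of $S$, ordered coordinatewise. An antichain in it is a set of pairwise incomparable tuples. So $D_F$ and $A_t$ are product trees of $T$.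

**Definition 2.1.** An $\omega_1$-tree $S$ is *$k$-free* if it is Souslin and $\prod_{i<l}S\upharpoonright s_i$ has no uncountable antichain for all pairwise incomparable $s_0,\dots,s_{l-1}\in S$ with $l\le k$. It is *free* if it is $k$-free for every $k$.

Thus $1$-free means Souslin. Let us see by hand why incomparability is demanded, and that a Souslin tree need not be free. Let $S$ be Souslin, let $a,b$ be nodes on one level, possibly equal, and let $\pi:S\upharpoonright a\to S\upharpoonright b$ be an isomorphism. For each $s\ge a$ choose two distinct immediate successors $s^0,s^1$, and consider the pairs $(s^0,\pi(s^1))$ with $s\ge a$. Suppose two of them, for $s\neq s'$, are comparable, say $s^0\le s'^0$ and $s^1\le s'^1$. If $s,s'$ are on the same level, then $s^0=s'^0$, so $s=s'$. Otherwise $s$ has the smaller level, so $s^0\le s'$ and $s^1\le s'$, which is impossible because $s^0,s^1$ are incomparable. So these pairs form an uncountable antichain. With $a=b$ we see that the product of a cone with itself always has an uncountable antichain. With $a\ne b$ we get a non-free Souslin tree as soon as there is a Souslin tree $T^*$: put two copies of $T^*$ above a new root. An uncountable chain or antichain of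 the new tree would have an uncountable part in one copy, so it is Souslin; its two copies are isomorphic incomparable cones, so it is not $2$-free.

This example says nothing about other trees, and $T^*$ itself might be free. The question is about existence: *if there is a Souslin tree, must there be some free tree?* The text "Terminal Notions In Set Theory" (https://people.clas.ufl.edu/zapletal/files/terminalnotions.pdf) states it as not known. The answer proved here is that ZFC does not prove the implication.

**Theorem 2.2 (Main Theorem).** It is consistent relative to ZFC that there is a Souslin tree but no free tree.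

**Theorem 2.3.** Let $2\le n<\omega$. It is consistent relative to ZFC that there is an $n$-free tree but no $(n+1)$-free tree.

Theorem 2.2 follows from Theorem 2.3 with $n=2$, because a $2$-free tree is Souslin and a free tree is $3$-free.

Thin sets serve the following plan. Start with a free tree $T$ as in Section 1. Force so that the $D_F$ with $F$ thin keep having no uncountable antichains, while everything that can be ruined without hurting them is ruined; in particular the $A_t$ are ruined. By Lemma 1.2(b), $T$ remains $n$-free. The work is to show that no other tree is $(n+1)$-free. Section 12 describes the Souslin trees of the resulting model locally (Theorem 12.1); this is not needed for Theorems 2.2 and 2.3.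

## 3. Trees as forcing notions, and special trees

Trees are used as forcing notions with *larger = stronger*. In a tree or forest, two nodes with a common extension are comparable, so "no uncountable antichain" is exactly the ccc. This applies to product trees: the predecessors of a tuple are its projections to lower levels, so two tuples below a third one are comparable. Moreover $D_F$ is dense in the full product of the posets $T\upharpoonright x_i$ when $T$ is normal, since the coordinates of any tuple can be extended to a common level. Hence the two orders have the same generic extensions, and one is ccc iff the other is. The same holds for all product trees of normal trees.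

Two standard facts are used.

**Fact 3.1.** If $P\times Q$ is ccc, then $P$ is ccc and forces $Q$ to be ccc.

**Proof.** An uncountable antichain of $P$, paired with one fixed $q\in Q$, would be an uncountable antichain of $P\times Q$; so $P$ is ccc and preserves $\omega_1$. If $p$ forces that $\langle\dot q_\alpha:\alpha<\omega_1\rangle$ is an injectively enumerated antichain of $Q$, choose $p_\alpha$ stronger than $p$ and $q_\alpha\in Q$ with $p_\alpha\Vdash\dot q_\alpha=q_\alpha$. If $(r,q)$ extended $(p_\alpha,q_\alpha)$ and $(p_\beta,q_\beta)$ with $\alpha\neq\beta$, then $r$ would force $q_\alpha,q_\beta$ to be incompatible, while $q$ extends both. So the $(p_\alpha,q_\alpha)$ are pairwise incompatible, a contradiction. $\square$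

**Fact 3.2.** A two-step iteration of ccc forcings is ccc.

**Definition 3.3.** A tree or forest $S$ is *special* if it is a countable union of antichains; equivalently, if there is $g:S\to\omega$ with $g(s)\ne g(s')$ whenever $s<s'$.

For example, a tree of countable height is special: compose the level function with an injection of the height into $\omega$. An uncountable special tree has an uncountable antichain, since one of countably many antichains covering it must be uncountable; so it is not Souslin. A function $g$ witnessing that $S$ is special does so in every larger model.

The ground model $V$ satisfies ZFC $+\,\diamondsuit+2^{\aleph_1}=\aleph_2$, for instance $V=L$. Recall that $\diamondsuit$ gives $\langle N_\alpha:\alpha<\omega_1\rangle$ with $N_\alpha\subseteq\alpha$ such that for every $N\subseteq\omega_1$ the set $\{\alpha:N\cap\alpha=N_\alpha\}$ is stationary, and that $\diamondsuit$ implies CH.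

## 4. Protecting products by size, and where this stops

Choose a family $\mathcal F$ of finite antichains of a free tree $T$. Try to build a model in which all products $D_F$, $F\in\mathcal F$, are still ccc, and in which every $\omega_1$-tree to which no such $D_F$ adds an uncountable chain is special. (Here $D_F$ is the product of the cones above the elements of $F$, whether or not $F$ is thin.) In such a model a non-special $S$ receives a cofinal branch $\dot b$ from some $D_F$, $F\in\mathcal F$. One then hopes to find a copy of $D_F$ inside $S$, so that defects of $T$ are passed on to $S$.

The first choice to try, for $n=2$, is $\mathcal F=\{F:|F|\le 2\}$. It keeps $T$ $2$-free. One may also specialize all products of three pairwise incomparable cones of $T$: such a $D_F$ adds at most two cofinal branches to $T$ (this is shown in Step 1 of Lemma 6.1), whereas an uncountable chain in a product of three incomparable cones gives three different ones. So $T$ stops being $3$-free, as desired. Now let $S$ be another tree, with $D_F$ forcing a branch $\dot b$ through it, $|F|=2$. To find $D_F$ inside $S$ we want two different conditions $d\ne e$ on the same high level of $D_F$ to decide different parts of $\dot b$.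 Take $d_0\neq e_0$ on one level with no coordinate in common. Force with pairs $(d,e)$ above $(d_0,e_0)$, find densely many pairs that disagree about $\dot b$ at some level, and bound these levels by choosing a *countable* maximal antichain of such pairs. The forcing of pairs is a product of four pairwise incomparable cones. It must be ccc for this step. But it is special: apply to the first three coordinates the function that specializes the product of three cones. Being uncountable and special, it has an uncountable antichain, and the bound is not available. Here the argument stops.

Other bounds on the size meet the same obstacle, because comparing two conditions may double the number of coordinates. What the argument asks of $\mathcal F$ is this: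

1. $\mathcal F$ contains all sets of at most $n$ pairwise incomparable nodes, so that $T$ stays $n$-free.
2. $\mathcal F$ is closed under subsets, because two conditions may share some coordinates.
3. $\mathcal F$ is closed under the doubling of Lemma 1.2(c), because two conditions must be comparable by a ccc forcing.
4. No member of $\mathcal F$ has, for some $t$, an element above each $t^\frown j$, $j\le n$, so that the $A_t$ may be specialized.

The family of sets of size at most $k$, with $k\ge1$, violates 3. The family of thin sets has all four properties, by Lemma 1.2 and Definition 1.1. For $n=1$ conditions 1, 3 and 4 contradict each other, as the doubling of $\{x\}$ to $\{x^\frown 0,x^\frown 1\}$ shows. No claim is made here about the case $n=1$, that is, whether the existence of a Souslin tree implies the existence of a $2$-free tree.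

## 5. A free tree with $n+1$ branches at every node

**Lemma 5.1.** In $V$ there is a free tree $T\subseteq(n+1)^{<\omega_1}$, ordered by end-extension and closed under initial segments, with $T_\alpha\subseteq(n+1)^\alpha$, in which the immediate successors of $t$ are exactly the $t^\frown j$, $j\le n$.

**Proof.** (This is essentially Jensen's construction.) By CH fix a bijection $e:\omega_1\to((n+1)^{<\omega_1})^{<\omega}$. Let $\langle N_\alpha\rangle$ be a $\diamondsuit$-sequence and put $B_\alpha=e''N_\alpha$; these are the guesses at antichains. Let $T_0=\{\emptyset\}$ and $T_{\alpha+1}=\{s^\frown j:s\in T_\alpha,\ j\le n\}$.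

**Step 1: the poset for a limit level.** We need countably many branches of $T_{<\alpha}$, one through each node, that treat the guess $B_\alpha$ correctly. Let $\alpha$ be a limit. Inductively $T_{<\alpha}$ is countable and each of its nodes has extensions on all higher levels below $\alpha$. Let $R$ be the poset of finite partial functions $p$ from $T_{<\alpha}$ to $T_{<\alpha}$ with $p(s)\ge s$; let $q$ be stronger than $p$ if $\mathrm{dom}\,p\subseteq\mathrm{dom}\,q$ and $q(s)\ge p(s)$ on $\mathrm{dom}\,p$. Consider the following sets.

- For $s\in T_{<\alpha}$ and $\beta<\alpha$: the $p$ with $s\in\mathrm{dom}\,p$ and $p(s)$ of level $\ge\beta$. This set is dense by the inductive hypothesis.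
- For $s\ne s'$: the $p$ with $s,s'\in\mathrm{dom}\,p$ and $p(s),p(s')$ incomparable. This set is dense: put $s,s'$ in the domain; if, say, $p(s')\le p(s)$, replace $p(s)$ by $p(s)^\frown 0$ and $p(s')$ by $p(s)^\frown 1$.
- For each tuple $(t_i)_{i<k}$ of distinct nodes on one level $\beta<\alpha$ such that $B_\alpha$ is a maximal antichain of $\prod_{i<k}T_{<\alpha}\upharpoonright t_i$, and all distinct $s_0,\dots,s_{k-1}\in T_{<\alpha}$: the $p$ with all $s_i\in\mathrm{dom}\,p$, all $p(s_i)$ on one level $\ge\beta$, and either some $p(s_i)\not\ge t_i$, or $(p(s_i))_{i<k}$ extends a member of $B_\alpha$.

The third kind is dense as well. Given a condition, put all $s_i$ in its domain and extend the values $p(s_i)$ to one level $\ge\beta$; this can be done independently since the $s_i$ are distinct. If now $p(s_i)\ge t_i$ for all $i$, then by maximality $(p(s_i))_i$ is comparable with some $(b_i)_i\in B_\alpha$. If it does not already extend $(b_i)_i$, then $p(s_i)\le b_i$ for all $i$, and we replace $p(s_i)$ by $b_i$.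

**Step 2: the limit level.** These are countably many dense sets, so there is a filter $H$ on $R$ meeting all of them. For $s\in T_{<\alpha}$ let
$$c_s=\{t:\exists p\in H\ (s\in\mathrm{dom}\,p,\ t\le p(s))\}.$$
Any two conditions in $H$ have a common extension, so $c_s$ is a downward closed chain. By the first kind of dense sets it meets all levels below $\alpha$, and $s\in c_s$ because $p(s)\ge s$. By the second kind the $c_s$ are pairwise distinct. Let $T_\alpha=\{\bigcup c_s:s\in T_{<\alpha}\}$. It is countable, and every node of $T_{<\alpha}$ has an extension in $T_\alpha$. Hence the tree $T$ obtained in the end is normal.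

**Step 3: guessed antichains are sealed.** If $B_\alpha$ is a maximal antichain of $\prod_iT_{<\alpha}\upharpoonright t_i$, with the $t_i$ distinct on level $\beta<\alpha$, then every $(v_i)\in T_\alpha^k$ with $v_i\ge t_i$ extends a member of $B_\alpha$. Indeed the $v_i$ are distinct, so $v_i=\bigcup c_{s_i}$ with distinct $s_i$. Take $p\in H$ in the third kind of dense set for these $t_i,s_i$. Both $p(s_i)$ and $t_i$ are below $v_i$, and $p(s_i)$ has level $\ge\beta$, so $p(s_i)\ge t_i$ for all $i$. So $(p(s_i))_i$, and hence $(v_i)_i$, extends a member of $B_\alpha$.

**Step 4: products of cones on one level.** Let $X$ be a maximal antichain of $\prod_{i<k}T\upharpoonright t_i$, with the $t_i$ distinct on one level. For club many $\alpha$ we have $e''\alpha\cap T^{<\omega}=(T_{<\alpha})^{<\omega}$, and $X\cap(T_{<\alpha})^k$ is a maximal antichain of $\prod_iT_{<\alpha}\upharpoonright t_i$: both are closure properties, as each $T_{<\alpha}$ is countable and each of the countably many tuples from $T_{<\alpha}$ in the product is comparable with some member of $X$. So by $\diamondsuit$ there is such a limit $\alpha$, above the level of the $t_i$, with $N_\alpha=e^{-1}[X]\cap\alpha$, that is, $B_\alpha=X\cap e''\alpha=X\cap(T_{<\alpha})^k$.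 By Step 3, applied to the projection to level $\alpha$, every member of the product on a level $\ge\alpha$ extends a member of $X\cap(T_{<\alpha})^k$. A member of $X$ on such a level would be comparable with a different member of $X$. So $X\subseteq(T_{<\alpha})^k$ is countable. As every antichain extends to a maximal one, the product has no uncountable antichain.

**Step 5: all products, and chains.** Let $t_0,\dots,t_{k-1}$ be pairwise incomparable, and let $\alpha_0$ be their maximal level. All members of the product have level $\ge\alpha_0$, and their projections to level $\alpha_0$ consist of distinct nodes. So the product is a union of countably many products as in Step 4 and has no uncountable antichain. Finally, suppose $T$ had an uncountable chain, and let $c$ be its downward closure, a cofinal branch. For each node of $c$ choose an immediate successor off $c$. If $s<s'$ are in $c$, the chosen successor of $s$ differs from the successor of $s$ below or equal to $s'$, so the chosen nodes for $s$ and $s'$ are incomparable. This gives an uncountable antichain of $T$, which is the case $k=1$ already excluded. $\square$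

Fix this $T$ from now on. Thinness, $D_F$ and $A$ refer to it; they are the same objects in all forcing extensions. The forest $A$ has size $\aleph_1$, and each node of it has countably many predecessors.

## 6. Thin products add no chain to the full products

**Lemma 6.1.** In $V$: for thin $F$, $D_F$ forces that $A$ has no uncountable chain.

**Proof.** Let $F=\{x_1,\dots,x_m\}$. $D_F$ is ccc since $T$ is free. Let $G$ be $D_F$-generic; it gives cofinal branches $b_i$ through $T\upharpoonright x_i$ (extended downward to branches of $T$), $1\le i\le m$.

**Step 1: every cofinal branch $c$ of $T$ in $V[G]$ is some $b_i$.** Suppose not. Choose $\alpha$ above the levels of the $x_i$ such that the node $z\in c\cap T_\alpha$ differs from each node $y_i\in b_i\cap T_\alpha$. Then $y_1,\dots,y_m,z$ are distinct nodes of level $\alpha$, and by freeness $\prod_iT\upharpoonright y_i\times T\upharpoonright z$ is ccc. Now $V[G]$ is a generic extension by $\prod_iT\upharpoonright y_i$, since $(y_1,\dots,y_m)\in G$. By Fact 3.1, $T\upharpoonright z$ has no uncountable antichain in $V[G]$. But choosing for each node of $c$ above $z$ an immediate successor off $c$ gives one, exactly as in Step 5 of Lemma 5.1. This is a contradiction.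

Thinness has not been used so far; Step 1 holds for every finite set of pairwise incomparable nodes. This is what was quoted in Section 4.

**Step 2: a chain in $A$ would make $F$ branch fully.** Let an uncountable chain in $A$ be given in $V[G]$. It lies in one $A_t$. It has at most one element on each level, so its levels are unbounded, and its $j$-th coordinates generate a cofinal branch $c_j\ni t^\frown j$ of $T$, for each $j\le n$. By Step 1, $c_j=b_{i(j)}$. So for large $\alpha$ the set of the nodes of $b_1,\dots,b_m$ on level $\alpha$ contains an extension of each $t^\frown j$ and is not thin. But it has one element above each $x_i$, so it is thin by Lemma 1.2(c), a contradiction. $\square$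

## 7. The specializing poset

For a tree or forest $S$ let $Q(S)$ be the set of finite partial functions $p:S\to\omega$ with $p(s)\ne p(s')$ for distinct comparable $s,s'\in\mathrm{dom}\,p$, ordered by $\supseteq$. Any node can be added to the domain of a condition with a value not used so far, so the union of a generic filter is a total function on $S$, and $Q(S)$ forces $S$ to be special.

**Lemma 7.1** (Baumgartner–Malitz–Reinhardt)**.** If every node of $S$ has countably many predecessors and $S$ has no uncountable chain, then $Q(S)$ is ccc.

**Proof.** Let $\{p_\alpha:\alpha<\omega_1\}$ be an antichain, injectively enumerated.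

**Step 1: reduce to comparability of new nodes.** Thin out so that the domains form a $\Delta$-system, the $p_\alpha$ agree on the root, and the rest of $\mathrm{dom}\,p_\alpha$ is $\{a_\alpha(1),\dots,a_\alpha(k)\}$ with $k$ fixed. Let $\alpha\ne\beta$. Then $p_\alpha\cup p_\beta$ is a function but not a condition, so there are distinct comparable nodes in $\mathrm{dom}\,p_\alpha\cup\mathrm{dom}\,p_\beta$ with equal values. They do not both lie in $\mathrm{dom}\,p_\alpha$, nor both in $\mathrm{dom}\,p_\beta$. So there are $i,j$ with $a_\alpha(i),a_\beta(j)$ comparable.

**Step 2: find an uncountable chain.** Let $U$ be an ultrafilter on $\omega_1$ all of whose members are uncountable. For each $\alpha$, the set $\omega_1\setminus\{\alpha\}\in U$ is covered by the finitely many sets $\{\beta:a_\alpha(i),a_\beta(j)\text{ comparable}\}$, so one of these is in $U$. The same $(i,j)$ works for all $\alpha$ in an uncountable set $J$. Let $\alpha,\alpha'\in J$. The intersection of the two sets is in $U$, so uncountably many $\beta$ have $a_\beta(j)$ comparable with both $a_\alpha(i)$ and $a_{\alpha'}(i)$. These $a_\beta(j)$ are distinct, and only countably many nodes are below $a_\alpha(i)$ or $a_{\alpha'}(i)$. So some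 $a_\beta(j)$ is above both, and $a_\alpha(i),a_{\alpha'}(i)$ are comparable. Hence $\{a_\alpha(i):\alpha\in J\}$ is an uncountable chain, a contradiction. $\square$

## 8. Specializing everything that thin products allow

Define a finite support iteration $\langle P_\xi,\dot Q_\xi:\xi<\omega_2\rangle$ over $V$, with limit $P_{\omega_2}$. A condition of $P_{\xi+1}$ is a $p$ with $p\upharpoonright\xi\in P_\xi$ and $p\upharpoonright\xi\Vdash p(\xi)\in\dot Q_\xi$. Let $Q_0=Q(A)$. For $\xi\ge 1$, a bookkeeping, fixed in Section 9, gives a $P_\xi$-name $\dot S_\xi$ for a binary relation on $\omega_1$. In $V^{P_\xi}$: if $\dot S_\xi$ is an $\omega_1$-tree on $\omega_1$ and for *every* thin $F$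
$$\Vdash_{D_F}\ \text{"}\dot S_\xi\text{ has no uncountable chain"},$$
then $Q_\xi=Q(\dot S_\xi)$; otherwise $Q_\xi=\{\emptyset\}$.

**Lemma 8.1.** For all $\xi\le\omega_2$ and all thin $F$, $P_\xi\times D_F$ is ccc.

**Proof.** By induction on $\xi$. For $\xi=0$, $D_F$ is ccc because $T$ is free in $V$.

**Successor step: specializing $S$ does no harm to $D_F$.** Let $P_\xi\times D_F$ be ccc. By Fact 3.1, $P_\xi$ is ccc and forces $D_F$ to be ccc. Work in $V^{P_\xi}$. Suppose $Q_\xi=Q(S)$. After forcing with $D_F$, which preserves $\omega_1$, the forest $S$ has no uncountable chain: by Lemma 6.1 if $\xi=0$, where $S=A$, and by the definition of $Q_\xi$ otherwise. Its nodes have countably many predecessors. So by Lemma 7.1, applied after forcing with $D_F$, $D_F$ forces $Q(S)$ to be ccc; note that $Q(S)$, consisting of finite functions, is the same poset there. By Fact 3.2, $Q_\xi\times D_F$ is ccc. If $Q_\xi$ is trivial, this is clear. So $P_\xi$ is ccc and forces $\dot Q_\xi\times D_F$ to be ccc, and $P_{\xi+1}\times D_F\cong P_\xi*(\dot Q_\xi\times D_F)$ is ccc by Fact 3.2.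

**Limit step: amalgamation along a $\Delta$-system.** Let $\delta$ be a limit, and let $(p_\alpha,d_\alpha)\in P_\delta\times D_F$ for $\alpha<\omega_1$. Thin out so that the supports form a $\Delta$-system, and let $\xi<\delta$ be such that its root is contained in $\xi$. Then the sets $\mathrm{supp}(p_\alpha)\cap[\xi,\delta)$ are pairwise disjoint. By induction there are $\alpha\ne\beta$ and $(p,d)\in P_\xi\times D_F$ extending both $(p_\alpha\upharpoonright\xi,d_\alpha)$ and $(p_\beta\upharpoonright\xi,d_\beta)$. Prolong $p$ by taking at each coordinate in $[\xi,\delta)$ the nontrivial one of the values of $p_\alpha$ and $p_\beta$, if there is one. Together with $d$, this is a common extension of $(p_\alpha,d_\alpha)$ and $(p_\beta,d_\beta)$. $\square$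

## 9. The bookkeeping and three properties of the final model

**A small dense set.** Let $P'_\xi$ be the set of $p\in P_\xi$ such that for every $\zeta$ in the support, $p(\zeta)$ is the canonical name of a finite partial function in $V$ from $\omega_1$ (from $A$ if $\zeta=0$) to $\omega$. Then $P'_\xi$ is dense in $P_\xi$, by induction on $\xi$. If $p\in P_{\xi+1}$, some $q\in P'_\xi$ stronger than $p\upharpoonright\xi$ decides $p(\xi)$ to be some finite function $x\in V$, and then $q^\frown\check x\in P'_{\xi+1}$ is stronger than $p$. At limits, use that the finite supports are bounded. For $\xi<\omega_2$ we have $|P'_\xi|\le\aleph_1$. By the ccc, CH and $2^{\aleph_1}=\aleph_2$ there are at most $(\aleph_1^{\aleph_0})^{\aleph_1}=\aleph_2$ nice $P'_\xi$-names for relations on $\omega_1$. List them, with repetitions, as the $\nu$-th name, $\nu<\omega_2$.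

**Handling all relations.** Fix a surjection $\pi:\omega_2\setminus\{0\}\to\omega_2\times\omega_2$ such that $\pi(\eta)=(\xi,\nu)$ implies $\xi\le\eta$. To get one, take a map under which every pair has unboundedly many preimages, and change its value to $(0,0)$ wherever the condition fails. If $\pi(\eta)=(\xi,\nu)$, let $\dot S_\eta$ be the $\nu$-th nice name for $P_\xi$, read as a $P_\eta$-name. Since $\dot S_\eta$ only refers to $P_\xi$ with $\xi\le\eta$, this recursion makes sense. Every relation on $\omega_1$ in $V^{P_\xi}$, $\xi<\omega_2$, is handled at some stage $\eta\ge\max(\xi,1)$.

Let $W=V^{P_{\omega_2}}$. By Lemma 8.1, $P_{\omega_2}$ is ccc, so $\omega_1^W=\omega_1^V$.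

**Proposition 9.1.** In $W$:

- **(W1)** $D_F$ is ccc for every thin $F$, and $T$ is $n$-free, in particular Souslin.
- **(W2)** Every $A_t$ is special.
- **(W3)** If $S$ is an $\omega_1$-tree which is not special, then there are a thin $F$ and $d\in D_F$ with $d\Vdash_{D_F}$ "$S$ has a cofinal branch".

**Proof.** (W1) $P_{\omega_2}\times D_F$ is ccc, so $D_F$ is ccc in $W$ by Fact 3.1. Any at most $n$ pairwise incomparable nodes form a thin set by Lemma 1.2(b), so the products in the definition of $n$-free have no uncountable antichains. As in Step 5 of Lemma 5.1, $T$ then has no uncountable chain either.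

(W2) The generic for $Q_0=Q(A)$ specializes $A$.

(W3) An $\omega_1$-tree has size $\aleph_1$, so we may take $S$ to be a relation on $\omega_1$. *Pull $S$ back to an intermediate stage.* A nice $P'_{\omega_2}$-name for $S$ uses $\aleph_1$ countable antichains of conditions with finite support, so at most $\aleph_1$ coordinates. Hence $S\in V^{P_\xi}$ for some $\xi<\omega_2$, and $S$ is handled at some stage $\eta\ge\xi$. It is an $\omega_1$-tree also in $V^{P_\eta}$: the order, the levels and normality are the same, and a level of $S$, being a countable subset of $\omega_1$ in $W$, is bounded in $\omega_1$ and so countable in $V^{P_\eta}$.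

*Use that $S$ was not specialized.* As $S$ is not special in $W$, $Q_\eta\ne Q(S)$. So in $V^{P_\eta}$ there are a thin $F$ and $d\in D_F$ forcing that $S$ has an uncountable chain. *Go up to $W$.* A $D_F$-generic over $W$ containing $d$ is also generic over $V^{P_\eta}$, so it gives a chain of $S$ of size $\omega_1$; and $\omega_1$ is preserved by $D_F$ over $W$ by (W1), so the chain is uncountable in the extension of $W$. Its levels are unbounded, so its downward closure is a cofinal branch. $\square$

So $W$ has an $n$-free tree. Theorem 2.3 is proved once we know the following.

**Theorem 9.2.** In $W$, let $S$ be an $\omega_1$-tree with no cofinal branch which is not special. Then $S$ is not $(n+1)$-free.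

An $(n+1)$-free tree is Souslin, hence has no cofinal branch and is not special. So by Theorem 9.2 there is no $(n+1)$-free tree in $W$. The proof takes the next two sections.

## 10. Reading a thin product off a non-special tree

Work in $W$, with $S$ as in Theorem 9.2; we may assume that $S$ is a tree on $\omega_1$.

**Choice of $F$.** By (W3) there is a thin $F$ such that some condition of $D_F$ forces a cofinal branch through $S$. Choose such an $F$ of *minimal size* $m$. Then $m\ge1$, since $D_\emptyset$ is trivial and $S$ has no cofinal branch. Replace the elements of $F$ by the coordinates of that condition; the new set is thin by Lemma 1.2(c) and still has $m$ elements. So we may assume that $F=\{x_1,\dots,x_m\}$ lies on one level $\rho$, and that $D=D_F$ forces $\dot b$ to be a cofinal branch of $S$. Write $\mathrm{Lev}_\alpha(D)$ for the set of $d\in D$ of level $\alpha$; it is countable. For $d\in\mathrm{Lev}_\alpha(D)$ and $\rho\le\beta\le\alpha$ let $d\upharpoonright\beta$ be the projection of $d$ to level $\beta$.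

**The map $f$.** We want every $d$ on suitable levels $\alpha$ to decide $\dot b$ below level $\alpha$. For $\gamma<\omega_1$ the set of $d$ deciding the node of $\dot b$ on level $\gamma$ is open dense. By (W1) it contains a countable maximal antichain of $D$. A node of $D$ whose level is at least the levels of all members of this antichain is comparable with one of them, hence extends it. So there is $\alpha(\gamma)<\omega_1$ such that all $d$ of level $\ge\alpha(\gamma)$ decide $\dot b\cap S_\gamma$. Let $C_1$ be the club of limit ordinals $\alpha>\rho$ with $\alpha(\gamma)<\alpha$ for all $\gamma<\alpha$. For $\alpha\in C_1$ and $d\in\mathrm{Lev}_\alpha(D)$ let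
$$f(d)=\{s\in S_{<\alpha}:d\Vdash s\in\dot b\}.$$
This is a downward closed chain with exactly one node on each level below $\alpha$. If $d\le d'$ have levels $\alpha\le\alpha'$ in $C_1$, then $f(d)\subseteq f(d')\cap S_{<\alpha}$, and both sets have exactly one node on each level below $\alpha$; so
$$f(d)=f(d')\cap S_{<\alpha}.\qquad\text{(1)}$$
Moreover, let $d\in\mathrm{Lev}_\alpha(D)$, $\alpha\in C_1$, and let some extension of $d$ force $u\in\dot b$, where $u\in S_\alpha$. That extension forces $u$ and every $v\in f(d)$ into $\dot b$, so each such $v$ is comparable with $u$ and hence below $u$. Comparing level by level again,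
$$f(d)=\{v\in S:v<u\}.\qquad\text{(2)}$$

**Claim 10.1.** There is a club $C\subseteq C_1$ such that $f$ is injective on $\mathrm{Lev}_\alpha(D)$ for every $\alpha\in C$.

**Proof.** Fix $\beta\ge\rho$ and $d_0\ne e_0$ in $\mathrm{Lev}_\beta(D)$. Let $I=\{i:d_0(i)=e_0(i)\}$, a proper subset of $\{1,\dots,m\}$.

**Step 1: a ccc forcing that compares $d_0$ and $e_0$.** Let $F'=\{d_0(i)\}_i\cup\{e_0(i)\}_i$. Its elements are distinct nodes of level $\beta$, hence pairwise incomparable, and at most two of them are above each $x_i$. So $F'$ is thin by Lemma 1.2(c), and $D'=D_{F'}$ is ccc by (W1). This is the step that was not available in Section 4. View $D'$ as the set of pairs $(d,e)$ on a common level with $d\ge d_0$, $e\ge e_0$, and $d(i)=e(i)$ for $i\in I$.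

*Lifting:* if $(d,e)\in D'$ and $d^*\ge d$ in $D$, there is $e^*$ with $(d,e)\le(d^*,e^*)\in D'$. Copy $d^*(i)$ for $i\in I$, and extend $e(i)$ to the level of $d^*$ for $i\notin I$. The same holds with the roles of the two coordinates exchanged.

By lifting, if $E$ is dense open in $D$, then $\{(d,e)\in D':d\in E\}$ is dense in $D'$, and similarly for $e$. So a generic for $D'$ yields $D$-generics $G_d\ni d_0$ and $G_e\ni e_0$.

**Step 2: $D'$ forces $\dot b[G_d]\ne\dot b[G_e]$.** Here the minimality of $m$ is used. Suppose $(d,e)\in D'$ forces equality, and take a generic containing $(d,e)$. As $D'$ is dense in the full product of its factors, the generic has the form $G_I\times H\times H'$. Here $G_I$ is generic for $D_{\{d_0(i):i\in I\}}$, $G_d$ is given by $G_I\times H$, $G_e$ by $G_I\times H'$, and $H\times H'$ is generic over $W[G_I]$ for the product of the two forcings $P=\prod_{i\notin I}T\upharpoonright d_0(i)$ and $P^*=\prod_{i\notin I}T\upharpoonright e_0(i)$. The common branch $\dot b[G_d]=\dot b[G_e]$ is a set of ordinals in $W[G_I][H]\cap W[G_I][H']$. We show that it lies in $W[G_I]$.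

Over $W[G_I]$ let $\sigma$ be a $P$-name and $\tau$ a $P^*$-name for this set, and let $(p,q)\in H\times H'$ force $\sigma=\tau$. Then $p$ decides each statement $\zeta\in\sigma$. Otherwise there are $p_1,p_2$ stronger than $p$ deciding it in opposite ways. Some $q'$ stronger than $q$ decides $\zeta\in\tau$, and one of $(p_1,q')$, $(p_2,q')$ forces that $\sigma$ and $\tau$ disagree about $\zeta$, a contradiction. So the set equals $\{\zeta:p\Vdash\zeta\in\sigma\}\in W[G_I]$.

Hence $S$ has a cofinal branch in $W[G_I]$, and some condition of $D_{\{d_0(i):i\in I\}}$ forces this. But $\{d_0(i):i\in I\}$ is thin, as a subset of $F'$, and has size $|I|<m$. This contradicts the choice of $m$.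

**Step 3: disagreement is forced by $d$ and $e$ separately.** Let $E'$ be the set of $(d,e)\in D'$ for which there is $\gamma$ such that $d$ and $e$ force, in $D$, different nodes of $S_\gamma$ into $\dot b$. We show that $E'$ is dense in $D'$; it is clearly open. By Step 2 any condition extends to some $(d,e)$ that decides a level $\gamma$ at which the two branches differ, and decides their nodes $u\ne u'$ there. If $(d,e)\Vdash_{D'}u\in\dot b[G_d]$, then $d\Vdash_Du\in\dot b$: otherwise some $d^*\ge d$ forces $u\notin\dot b$, and a lifting $(d^*,e^*)\ge(d,e)$ forces both $u\in\dot b[G_d]$ and $u\notin\dot b[G_d]$. Similarly $e\Vdash_Du'\in\dot b$. So $(d,e)\in E'$.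

**Step 4: a bound.** As $D'$ is ccc, $E'$ contains a countable maximal antichain of $D'$. Let $\delta(d_0,e_0)<\omega_1$ be above all its levels and above a witness $\gamma$ for each of its members. Every $(d,e)\in D'$ of level $\ge\delta(d_0,e_0)$ extends a member of the antichain. So for every such $(d,e)$, the conditions $d$ and $e$ force different nodes of some $S_\gamma$, $\gamma<\delta(d_0,e_0)$, into $\dot b$.

**Step 5: the club.** Let $C$ be the set of $\alpha\in C_1$ such that $\delta(d_0,e_0)<\alpha$ for all $\beta\in[\rho,\alpha)$ and all $d_0\ne e_0$ in $\mathrm{Lev}_\beta(D)$. Since each $\mathrm{Lev}_\beta(D)$ is countable, $C$ contains a club; shrink it to a club. Let $\alpha\in C$, let $d\ne e$ be in $\mathrm{Lev}_\alpha(D)$, and put $I=\{i:d(i)=e(i)\}$. As $\alpha$ is a limit and the nodes of $T$ are sequences, there is $\beta\in[\rho,\alpha)$ with $d(i)\upharpoonright\beta\ne e(i)\upharpoonright\beta$ for all $i\notin I$. Let $d_0=d\upharpoonright\beta$ and $e_0=e\upharpoonright\beta$. Their set of agreement is the same $I$, so $(d,e)$ belongs to the forcing $D'$ for $d_0,e_0$. Its level $\alpha$ is above $\delta(d_0,e_0)$, so by Step 4 there is $\gamma<\alpha$ such that $f(d)$ and $f(e)$ have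 different nodes on level $\gamma$. So $f(d)\ne f(e)$. $\square$

## 11. An uncountable antichain above $n+1$ nodes of $S$

We finish the proof of Theorem 9.2, with $D$, $\dot b$, $f$, $C$ as in Section 10. The idea is to transfer the specializing function of $A_t$, for $t=x_1$, to $n+1$ cones of $S$.

**Step 1: the nodes $s_0,\dots,s_n$.** Let $t=x_1$ and $\alpha\in C$; then $\alpha$ is a limit above $\rho$, so $\alpha>\rho+1$. Choose $y^0,\dots,y^n\in\mathrm{Lev}_\alpha(D)$ with $y^j(1)\ge t^\frown j$. They are distinct, so by Claim 10.1 the $f(y^j)$ are distinct. Two downward closed chains that differ on some level differ on all higher levels that they both meet. So there is $\gamma<\alpha$ such that the nodes $s_j\in f(y^j)\cap S_\gamma$, $j\le n$, are pairwise distinct. They are on one level, hence pairwise incomparable. We show that $\prod_{j\le n}S\upharpoonright s_j$ has an uncountable antichain.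

**Step 2: tuples in $S$ with companions in $A_t$.** By (W2) fix $g:A_t\to\omega$ taking different values on distinct comparable elements. For each $\delta\in C$ with $\delta>\alpha$ and each $j\le n$ choose $e^\delta_j\in\mathrm{Lev}_\delta(D)$ with $e^\delta_j\ge y^j$, and $u^\delta_j\in S_\delta$ such that some extension of $e^\delta_j$ forces $u^\delta_j\in\dot b$. By (2),
$$f(e^\delta_j)=\{v:v<u^\delta_j\}.\qquad\text{(3)}$$
By (1), $s_j\in f(y^j)\subseteq f(e^\delta_j)$, so $s_j<u^\delta_j$. Hence $\bar u^\delta=(u^\delta_j)_{j\le n}$ is an element of $\prod_{j\le n}S\upharpoonright s_j$. Also $e^\delta_j(1)\ge y^j(1)\ge t^\frown j$, so $a^\delta=(e^\delta_j(1))_{j\le n}$ is an element of $A_t$ of level $\delta$. Choose $k$ such that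
$$Z=\{\delta\in C:\delta>\alpha,\ g(a^\delta)=k\}$$
is uncountable.

**Step 3: $\{\bar u^\delta:\delta\in Z\}$ is an antichain.** Let $\delta<\delta'$ be in $Z$. We have $\bar u^{\delta'}\not\le\bar u^\delta$, because $\bar u^{\delta'}$ has the higher level. Suppose $\bar u^\delta\le\bar u^{\delta'}$. Then for each $j\le n$ the predecessors of $u^\delta_j$ are those predecessors of $u^{\delta'}_j$ that lie below level $\delta$, so by (3) and (1)
$$f(e^\delta_j)=\{v:v<u^\delta_j\}=\{v\in S_{<\delta}:v<u^{\delta'}_j\}=f(e^{\delta'}_j)\cap S_{<\delta}=f(e^{\delta'}_j\upharpoonright\delta).$$
By Claim 10.1, $e^\delta_j=e^{\delta'}_j\upharpoonright\delta$. Taking first coordinates, $a^\delta<a^{\delta'}$ in $A_t$, while $g(a^\delta)=k=g(a^{\delta'})$. This contradicts the choice of $g$.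

So $\{\bar u^\delta:\delta\in Z\}$ is an uncountable antichain in the product of the cones above the $n+1$ pairwise incomparable nodes $s_j$, and $S$ is not $(n+1)$-free. This proves Theorem 9.2. Thus in $W$ there is an $n$-free tree, namely $T$, by (W1), and there is no $(n+1)$-free tree, which proves Theorem 2.3. With $n=2$, $W$ has a Souslin tree and no free tree, which proves Theorem 2.2: if ZFC is consistent, it does not prove "if there is a Souslin tree, then there is a free tree". $\blacksquare$

## 12. The Souslin trees of $W$, locally and on a club

The map $f$ does more than transfer one antichain. Say that the limit-level nodes of $S$ are *determined by their predecessors* if two nodes on the same limit level with the same predecessors are equal; $T$ has this property, since its nodes are sequences. For a set $C'$ of levels, $S\upharpoonright C'$ denotes the restriction of $S$ to nodes of levels in $C'$.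

**Theorem 12.1.** In $W$:
(a) All $D_F$, $F\ne\emptyset$ thin, have no uncountable chains or antichains.
(b) Conversely, every Souslin tree $S$ whose limit-level nodes are determined by their predecessors is locally, on a club, of this form: there are $u\in S$, a nonempty thin $F'$ and a club $C'$ such that $(S\upharpoonright u)\upharpoonright C'\cong D_{F'}\upharpoonright C'$.

**Proof.** (a) There are no uncountable antichains by (W1). The first coordinates of an uncountable chain, which has at most one element on each level, would form an uncountable chain of $T$.

(b) A Souslin tree has no cofinal branch and is not special, so Section 10 applies to $S$ (moved to $\omega_1$ by an isomorphism). Use its notation.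

**Step 1: a cone of $S$ all of whose nodes may lie on $\dot b$.** Fix $d_0\in D$ and let
$$X=\{s\in S:\exists d'\ge d_0\ \ d'\Vdash s\in\dot b\}.$$
It is downward closed and meets every level. The minimal elements of $S\setminus X$ form an antichain, which is countable because $S$ is Souslin, so their levels are bounded by some $\gamma_0<\omega_1$. Fix $s\in X$ of level $>\gamma_0$. Then $S\upharpoonright s\subseteq X$. Indeed, let $v\ge s$ with $v\notin X$, and let $w\le v$ be a minimal element of $S\setminus X$. Then $w$ is comparable with $s$ and has level $\le\gamma_0$, so $w\le s$. As $X$ is downward closed and $s\in X$, we get $w\in X$, a contradiction.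

**Step 2: the map $h$.** Let $\alpha\in C$ be above the levels of $s$ and $d_0$, and let $v\in S_\alpha$ with $v\ge s$. Then $v\in X$, so some $d'\ge d_0$, which we may take of level $\ge\alpha$, forces $v\in\dot b$. Let $h(v)=d'\upharpoonright\alpha\in\mathrm{Lev}_\alpha(D)$. By (2),
$$f(h(v))=\{w:w<v\},\qquad\text{(4)}$$
and by Claim 10.1, $h(v)$ is the only element of $\mathrm{Lev}_\alpha(D)$ satisfying (4). Fix such an $\alpha$ and some $u\in S_\alpha$ with $u\ge s$, and let $e=h(u)$ and $C'=C\setminus\alpha$. Then $h$ is defined on $(S\upharpoonright u)\upharpoonright C'$.

**Step 3: $h$ preserves order and has values above $e$.** Let $u\le v\le v'$, with $v,v'$ on levels $\alpha'\le\alpha''$ in $C'$. By (1) and (4),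
$$f(h(v')\upharpoonright\alpha')=f(h(v'))\cap S_{<\alpha'}=\{w\in S_{<\alpha'}:w<v'\}=\{w:w<v\}=f(h(v)),$$
so $h(v')\upharpoonright\alpha'=h(v)$ by Claim 10.1, that is, $h(v)\le h(v')$. The case where the lower node is $u$ gives $h(v')\ge e$.

**Step 4: $h$ is onto, and its inverse preserves order.** Let $e'\ge e$ be in $\mathrm{Lev}_{\alpha'}(D)$, $\alpha'\in C'$. Some extension of $e'$ forces a node $v\in S_{\alpha'}$ into $\dot b$, and $\{w:w<v\}=f(e')$ by (2). As $\alpha'$ is a limit, $v$ is uniquely determined by $e'$, by the hypothesis on $S$. The node on level $\alpha$ that is $\le v$ has predecessor set $f(e')\cap S_{<\alpha}=f(e)=\{w:w<u\}$, so it equals $u$ by the hypothesis on $S$; that is, $v\ge u$. By the uniqueness in Step 2, $h(v)=e'$. So $h$ is onto $(D\upharpoonright e)\upharpoonright C'$, where $D\upharpoonright e=\{d\in D:d\ge e\}$. It is injective: if $h(v)=h(v')$, then $v,v'$ are on the same level and have the same predecessors by (4), so $v=v'$. Finally, let $e'\le e''$ have levels $\alpha'\le\alpha''$ in $C'$ and corresponding nodes $v,v''$. The node on level $\alpha'$ that is $\le v''$ has predecessor set $f(e'')\cap S_{<\alpha'}=f(e')=\{w:w<v\}$, so it equals $v$ by the hypothesis on $S$,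 and $v\le v''$.

So $h$ is an isomorphism from $(S\upharpoonright u)\upharpoonright C'$ onto $(D\upharpoonright e)\upharpoonright C'$. Let $F'$ be the set of coordinates of $e$. It has one element above each $x_i$, so it is thin by Lemma 1.2(c); it is nonempty since $m\ge1$; and $D\upharpoonright e=D_{F'}$. $\square$
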